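# The hyperspace of a countable discrete space is not countably metacompact

## 1. Hyperspaces of $p$-compact spaces

All spaces are regular, and regular spaces are $T_1$.

**Definition (Vietoris topology).** For a space $X$, let $2^X$ be the set of all non-empty closed subsets of $X$, with the topology generated by the sets
$$U^-=\{A\in 2^X: A\cap U\ne\emptyset\},\qquad U^+=\{A\in 2^X: A\subset U\}\qquad (U\subset X\text{ open}).$$

So a neighborhood of $A$ says "stay inside this open set, and keep meeting these finitely many open sets."

**Definition (countable metacompactness).** A family of sets is point-finite if every point lies in only finitely many members. A space is countably metacompact if every countable open cover has a point-finite open refinement (which is again a cover). It is countably paracompact if every countable open cover has a locally finite open refinement.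

For example, the intervals $(0,1/n)$, $n\ge1$, form a point-finite family in $\mathbb R$ that is not locally finite at $0$. A locally finite family is point-finite, so countable paracompactness implies countable metacompactness.

We ask for which $X$ the space $2^X$ is countably metacompact. The case $X=\omega$, with the discrete topology, is a problem whose source is the paper "Orthocompactness Versus Normality In Hyperspaces" (http://kitchom.ed.oita-u.ac.jp/nkemoto/p100618_final.pdf). There is a class of spaces where the answer is easy, and we begin there.

**Definition ($p$-compactness).** Let $p$ be a free ultrafilter on $\omega$. A point $x$ is a $p$-limit of the sequence $(x_n)$ if $\{n: x_n\in V\}\in p$ for every neighborhood $V$ of $x$. A space is $p$-compact if every sequence in it has a $p$-limit. A space is $\omega$-bounded if every countable subset has compact closure.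

An $\omega$-bounded space is $p$-compact for every $p$. Indeed, let $C$ be the compact closure of $\{x_n:n\in\omega\}$ and suppose that no point of $C$ is a $p$-limit. Then each $x\in C$ has an open neighborhood $V_x$ with $\{n:x_n\in V_x\}\notin p$. Finitely many $V_x$ cover $C$, so $\omega$ is a union of finitely many sets not in $p$, which is impossible for an ultrafilter. For example, $\omega_1$ is $\omega$-bounded without being compact: a countable subset is bounded by some $\beta<\omega_1$, and $[0,\beta]$ is compact. On the other hand $\omega$ is not $p$-compact: the sequence $x_n=n$ has no $p$-limit, since $\{n:x_n=m\}$ is a singleton and $p$ is free.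

**Proposition 1.** If $X$ is $p$-compact for some free ultrafilter $p$, then $2^X$ is $p$-compact, hence countably compact, hence countably paracompact and countably metacompact.

*Proof.* Let $(A_n)$ be a sequence in $2^X$.

**Step 1: a candidate for the limit.** Put
$$A=\bigl\{x\in X:\ \{n: V\cap A_n\ne\emptyset\}\in p\text{ for every open }V\ni x\bigr\}.$$
We need $A\in2^X$. It is closed: if $x\notin A$, some open $V\ni x$ has $\{n:V\cap A_n\neq\emptyset\}\notin p$, and the same $V$ shows that no point of $V$ is in $A$. It is non-empty: choose $x_n\in A_n$ and let $x$ be a $p$-limit of $(x_n)$. For open $V\ni x$ the set $\{n:V\cap A_n\ne\emptyset\}$ contains $\{n:x_n\in V\}\in p$, so $x\in A$. We record that every $p$-limit of a sequence $x_n\in A_n$ lies in $A$.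

**Step 2: $A$ is a $p$-limit of $(A_n)$.** We check subbasic neighborhoods. This suffices, because $p$ is closed under finite intersections and supersets. If $A\in U^-$, pick $x\in A\cap U$; by the definition of $A$, $\{n:A_n\in U^-\}\in p$. If $A\in U^+$, suppose that $\{n:A_n\subset U\}\notin p$. Then $P=\{n:A_n\setminus U\neq\emptyset\}\in p$. Choose $y_n\in A_n\setminus U$ for $n\in P$ and $y_n\in A_n$ arbitrarily for $n\notin P$. Let $y$ be a $p$-limit of $(y_n)$. By Step 1, $y\in A\subset U$. Then $\{n:y_n\in U\}\in p$, but this set is disjoint from $P\in p$, a contradiction.

**Step 3: covering properties.** We show that a $p$-compact space is countably compact. Suppose $\{V_n:n\in\omega\}$ is an open cover without a finite subcover. Choose $x_n\notin V_0\cup\dots\cup V_n$ and let $x$ be a $p$-limit of $(x_n)$, say $x\in V_m$. Then $\{n:x_n\in V_m\}\in p$, but this set is contained in $\{0,\dots,m-1\}$, and $p$ is free, a contradiction. So every countable open cover of $2^X$ has a finite subcover, which is a locally finite open refinement. $\square$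

**What changes in general?** The proof takes limits inside $X$, and $X=\omega$ has none to offer. The failure is inherited by $2^\omega$: the singletons $\{n\}$ form an infinite closed discrete set there, because $\{m\}^-\cap A^+$ is, for any $A$ and $m\in A$, a neighborhood of $A$ that contains at most one singleton. So $2^\omega$ is not countably compact, and its covering properties must be studied directly. This single space is the obstacle for every $X$ that is not countably compact.

**Proposition 2.** (i) Countable metacompactness is inherited by closed subspaces. (ii) If $X$ is not countably compact, then $2^X$ has a closed subspace homeomorphic to $2^\omega$.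

*Proof.* (i) Let $C$ be closed in $Y$ and let $\{V_n\cap C\}$ be a countable cover of $C$, with $V_n$ open in $Y$. Take a point-finite open refinement $\mathcal W$ of the countable cover $\{V_n:n\in\omega\}\cup\{Y\setminus C\}$ of $Y$. The non-empty traces $W\cap C$, $W\in\mathcal W$, form a point-finite open cover of $C$. A $W$ with $W\cap C\ne\emptyset$ is not contained in $Y\setminus C$, so it lies in some $V_n$, and $W\cap C\subset V_n\cap C$.

(ii) First we find a countably infinite closed discrete $Y\subset X$. Let $\{V_n\}$ be a countable open cover without a finite subcover, choose $x_n\notin V_0\cup\dots\cup V_n$, and let $Y=\{x_n:n\in\omega\}$. Each $x\in X$ lies in some $V_m$, and $x_n\in V_m$ only for $n<m$. Hence each value is taken finitely often, so $Y$ is infinite. Every point also has a neighborhood containing finitely many points of $Y$. As $X$ is $T_1$, $Y$ is closed and discrete.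

Every non-empty subset of $Y$ is closed in $X$, so $2^Y=\{A\in2^X:A\subset Y\}=2^X\setminus(X\setminus Y)^-$, which is closed in $2^X$. For open $U\subset X$, the traces of $U^-$ and $U^+$ on $2^Y$ are $(U\cap Y)^-$ and $(U\cap Y)^+$ computed in $Y$, and every open subset of $Y$ has the form $U\cap Y$. So the subspace topology is the Vietoris topology of $Y$, and $2^Y\cong2^\omega$. $\square$

So we must decide whether $2^\omega$ is countably metacompact. The answer is no, and the proof is in ZFC.

## 2. Countable covers as decreasing closed sets

Covers are awkward to build by hand. The next lemma, of a classical shape, replaces them by sequences of closed sets.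

**Lemma 3.** For a space $Y$ the following are equivalent.

1. $Y$ is countably metacompact.
2. If $D_0\supset D_1\supset\cdots$ are closed with $\bigcap_nD_n=\emptyset$, then there are open $U_n\supset D_n$ with $\bigcap_nU_n=\emptyset$.

*Proof.* (1)$\Rightarrow$(2). The sets $V_n=Y\setminus D_n$ form an increasing open cover. Let $\mathcal W$ be a point-finite open refinement and put $U_n=\bigcup\{W\in\mathcal W:W\not\subset V_n\}$. If $x\in D_n$ and $x\in W\in\mathcal W$, then $W\not\subset V_n$, so $x\in U_n$; thus $D_n\subset U_n$. Now fix any $x\in Y$. Only finitely many $W\in\mathcal W$ contain $x$. Each of them lies in some $V_k$, hence in $V_n$ for all $n\ge k$. So for large $n$ all of them lie in $V_n$, which means $x\notin U_n$.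

(2)$\Rightarrow$(1). Let $\{G_n:n\in\omega\}$ be an open cover and $D_n=Y\setminus\bigcup_{i<n}G_i$. These sets are closed, decreasing, with empty intersection. Take $U_n$ from (2). Replacing $U_n$ by $U_0\cap\dots\cap U_n$, which still contains $D_n$, we may assume that the $U_n$ decrease. Let $W_n=G_n\cap U_n$. Given $x$, let $n$ be least with $x\in G_n$; then $x\in D_n\subset U_n$, so $x\in W_n$. Since $x\notin U_m$ for some $m$, $x$ lies in no $W_n$ with $n\geq m$. So $\{W_n\}$ is a point-finite open refinement. $\square$

To refute countable metacompactness we need only (1)$\Rightarrow$(2). The converse serves in Section 4.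

**Theorem 4.** There are closed sets $D_0\supset D_1\supset\cdots$ in $2^\omega$ with $\bigcap_nD_n=\emptyset$ such that $\bigcap_nU_n\neq\emptyset$ whenever $U_n\supset D_n$ is open for every $n$. Hence $2^\omega$ is not countably metacompact.

The second sentence follows from the first by Lemma 3. Sections 5 to 9 prove the first.

## 3. Neighborhoods in $2^S$ for countable discrete $S$

Let $S$ be a countably infinite discrete set. Then $2^S\cong2^\omega$, and $2^S$ consists of all non-empty subsets of $S$. For $A\in2^S$ and finite non-empty $F\subset A$ let
$$[F,A]=\{B: F\subset B\subset A\}. \tag{1}$$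

**Lemma 5.** The sets $[F,A]$, with $\emptyset\ne F\subset A$ finite, form an open neighborhood base at $A$.

*Proof.* They are open, since $[F,A]=A^+\cap\bigcap_{x\in F}\{x\}^-$. Conversely, a finite intersection of sets $V_j^+$ is $V^+$ with $V=\bigcap V_j$, so a basic neighborhood of $A$ has the form $V^+\cap U_1^-\cap\dots\cap U_k^-$ (take $V=S$ if no $V_j^+$ occurs). Pick $x_i\in A\cap U_i$ and let $F=\{x_1,\dots,x_k\}$, adding a point of $A$ if $k=0$. Any $B$ with $F\subset B\subset A$ satisfies $B\subset V$ and meets every $U_i$. $\square$

Some examples in $2^\omega$. A finite set $A$ is isolated, since $[A,A]=\{A\}$. The sets $\{0,\dots,n\}$ converge to $\omega$. But if $A$ is the set of even numbers, then $A\cup\{2n+1\}$ does not converge to $A$ as $n\to\infty$, because none of these sets is a subset of $A$. Convergence to $A$ happens only from below: finite information is positive ("contains $F$"), while the upper bound "$\subset A$" is rigid.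

## 4. What the Sorgenfrey plane can and cannot decide

The problem comes with known facts. The space $2^X$ is normal iff $X$ is compact. The space $2^\omega$ contains the Sorgenfrey line as a closed subspace. Splitting $\omega$ into two infinite sets $N_0,N_1$, the product $2^{N_0}\times2^{N_1}$ embeds into $2^\omega$ as a closed subspace. Hence $2^\omega$ contains a closed copy of the Sorgenfrey plane, and it is neither normal nor countably paracompact.

A sensible first attempt is to use the same closed copy to refute countable metacompactness, by Proposition 2(i). This fails, since the Sorgenfrey plane is itself countably metacompact. We check this.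

Call a space perfect if every open set is an $F_\sigma$, equivalently every closed set is a $G_\delta$.

*A perfect space is countably metacompact.* We verify (2) of Lemma 3. Write $D_n=\bigcap_jG_{n,j}$ with $G_{n,j}$ open and put $U_n=\bigcap_{i,j\le n}G_{i,j}$. For $i\le n$ we have $D_n\subset D_i\subset G_{i,j}$, so $D_n\subset U_n$. Moreover $\bigcap_nU_n=\bigcap_iD_i=\emptyset$.

*The Sorgenfrey line $\mathbb S$ is perfect.* Let $G\subset\mathbb S$ be open with Euclidean interior $G^\circ$. The set $G^\circ$ is a Euclidean $F_\sigma$, hence an $F_\sigma$ in $\mathbb S$. For $x\in G\setminus G^\circ$ choose a rational $r_x>x$ with $[x,r_x)\subset G$; then $(x,r_x)\subset G^\circ$. If $x<y$ are both in $G\setminus G^\circ$ and $r_x=r_y$, then $y\in(x,r_x)\subset G^\circ$, a contradiction. So $x\mapsto r_x$ is injective, $G\setminus G^\circ$ is countable, and $G$ is an $F_\sigma$.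

*Open subsets of $\mathbb S\times\mathbb R$ are $F_\sigma$.* Given an open $U\subset \mathbb S\times\mathbb R$ and an open interval $J$ with rational endpoints, let $G_J$ be the union of all open $G\subset\mathbb S$ with $G\times J\subset U$. Then $U=\bigcup_JG_J\times J$, a countable union of products of two $F_\sigma$ sets, and such products are $F_\sigma$. The same holds in $\mathbb R\times\mathbb S$. The topology of $\mathbb S^2$ is finer than both, so these sets are $F_\sigma$ in $\mathbb S^2$ too.

*$\mathbb S^2$ is perfect.* Let $U\subset\mathbb S^2$ be open and write $Q_n(x,y)=[x,x+\frac1n)\times[y,y+\frac1n)$ for $n\ge1$. Let $U_1$ be the union of all $[x,x+\frac1n)\times(y,y+\frac1n)$ with $Q_n(x,y)\subset U$, and $U_2$ the union of all $(x,x+\frac1n)\times[y,y+\frac1n)$ with $Q_n(x,y)\subset U$. Both are subsets of $U$ and, by the previous paragraph, $F_\sigma$. Let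
$$A_n=\{(x,y)\in U\setminus(U_1\cup U_2): Q_n(x,y)\subset U\}.$$
Then $U=U_1\cup U_2\cup\bigcup_nA_n$, and it remains to see that $A_n$ is closed. If $(x,y)\neq(x',y')$ are in $A_n$, then $(x',y')\notin Q_n(x,y)$: otherwise, if $y'>y$, then $(x',y')\in U_1$, and if $y'=y$, then $x'>x$ and $(x',y')\in U_2$. Hence for two distinct points of $A_n$ whose coordinates differ by less than $\frac1n$, one has strictly smaller first and strictly larger second coordinate. Now let $(a,b)\in\mathbb S^2$. If some $(x,y)\in A_n\cap Q_n(a,b)$ has $x>a$ and $y>b$, then the neighborhood $[a,x)\times[b,y)$ of $(a,b)$ contains no point of $A_n$. Otherwise every point of $A_n\cap Q_n(a,b)$ has first coordinate $a$ or second coordinate $b$, and there is at most one point of each kind. In both cases $(a,b)$ has a neighborhood with finitely many points of $A_n$; as $\mathbb S^2$ is $T_1$, $A_n$ is closed.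

So the closed subspace that destroys normality and countable paracompactness gives no contradiction here. We need closed sets $D_n$ of a different nature. In particular, they must not expand to $G_\delta$ sets with empty intersection (see Section 9).

## 5. Closed sets cut out by ultrafilters

**Choice of $S$ and $K$.** We take $S=\omega\times2$. Let $K\subset2^S$ be the set of non-empty partial functions $g:\omega\rightharpoonup2$, identified with their graphs. For example, $\{(0,1),(2,0)\}\in K$, while $\{(0,0),(0,1)\}\notin K$. We write $g(i)=e$ for $(i,e)\in g$.

Since neighborhoods of $A$ only look at subsets of $A$, a set is closed as soon as it is upward closed. We want pairwise disjoint $E_n\subset K$ that are upward closed within $K$ and still large. Ultrafilters give this.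

**Definition of $E_n$ and $D_n$.** Partition $\omega$ into infinite sets $N_k$ $(k\in\omega)$ and let $\mathcal U_k$ be a free ultrafilter on $N_k$. Put
$$E_n=\bigl\{g\in K:\ \{i\in N_k:g(i)=0\}\in\mathcal U_k\text{ for all }k<n,\text{ and }\{i\in N_n:g(i)=1\}\in\mathcal U_n\bigr\},\quad D_n=\bigcup_{k\ge n}E_k.$$

Thus $g\in E_0$ only asks for ones on a $\mathcal U_0$-large subset of $N_0$, while $g\in E_1$ asks for zeros on a $\mathcal U_0$-large subset of $N_0$ and ones on a $\mathcal U_1$-large subset of $N_1$.

**Step 1: $\bigcap_nD_n=\emptyset$.** The $E_n$ are pairwise disjoint: if $g\in E_k\cap E_l$ with $k<l$, then $\mathcal U_k$ contains the disjoint sets $\{i\in N_k:g(i)=1\}$ and $\{i\in N_k:g(i)=0\}$, which is impossible. A point of $\bigcap_nD_n$ would lie in infinitely many $E_k$.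

**Step 2: $D_n$ is closed.** Let $A\notin D_n$; we find a neighborhood of $A$ missing $D_n$. If $A\notin K$, then $(i,0),(i,1)\in A$ for some $i$. No set containing both pairs is a function, so $[\{(i,0),(i,1)\},A]\cap K=\emptyset$. If $A\in K$, we use $A^+$. Suppose $B\subset A$ and $B\in E_k$ with $k\ge n$. Passing from $B$ to $A$ only enlarges the sets $\{i\in N_j:B(i)=e\}$, and filters are upward closed, so $A\in E_k\subset D_n$, a contradiction. Hence $A^+\cap D_n=\emptyset$.

**What must be found.** Let open $U_n\supset D_n$ be given. By Lemma 5, for each $g\in E_n\subset D_n$ we can fix a finite $F_n(g)$ with $\emptyset\ne F_n(g)\subset g$ and $[F_n(g),g]\subset U_n$. It is then enough to find $g_n\in E_n$ for all $n$ and a single $q$ with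
$$F_n(g_n)\subset q\subset g_n\qquad\text{for every } n, \tag{2}$$
for then $q\in[F_n(g_n),g_n]\subset U_n$ for every $n$. The witness $F_n(g)$ may depend wildly on $g$. To control it we use Baire category.

## 6. Each $E_n$ is everywhere nonmeager in $3^\omega$

**The auxiliary space.** Let $3=\{0,1,*\}$ and identify a partial function $g$ with the element of $3^\omega$ that has value $*$ where $g$ is undefined. Give $3^\omega$ the product topology, which is compact and metrizable. It is only a tool: all category notions below refer to it, and it is not the Vietoris topology. For $s\in3^{<\omega}$ let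
$$[s]=\{g\in3^\omega:s\subset g\},\qquad \hat s=\{(i,s(i)):i<|s|,\ s(i)\neq*\}.$$
On $3$ define $a\le b$ to mean $a=*$ or $a=b$. If $g$ is in $3^\omega$, or is a finite sequence of length at least $|s|$, write $s\le g$ if $s(i)\le g(i)$ for all $i<|s|$. A coordinate with $s(i)=*$ imposes nothing, so $s\le g$ iff $\hat s\subset g$ as sets of pairs. For example, $s=(1,*,0)$ has $\hat s=\{(0,1),(2,0)\}$, and $s\le(1,0,0)$, though $(1,0,0)$ does not extend $s$. Of course $g\in[s]$ implies $s\le g$.

**Claim 6.** $E_n\cap[s]$ is nonmeager for all $n$ and all $s\in3^{<\omega}$.

*Proof.* If $E_n\cap[s]$ were covered by closed nowhere dense sets $C_0,C_1,\dots$, the sets $O_j=3^\omega\setminus(C_0\cup\dots\cup C_j)$ would be decreasing, dense, open, and $\bigcap_jO_j$ would miss $E_n\cap[s]$. So let $O_0\supset O_1\supset\cdots$ be dense open; we find a point of $E_n\cap[s]\cap\bigcap_jO_j$.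

**Step 1: blocks that force membership in $O_j$.** We choose $|s|=\ell_0<\ell_1<\cdots$ and $t_j:[\ell_j,\ell_{j+1})\to3$ such that $[u\cup t_j]\subset O_j$ for *every* $u\in3^{\ell_j}$. Given $\ell_j$, list the finitely many $u\in3^{\ell_j}$ as $u_1,\dots,u_m$ and start with some block $\tau_0$ of length one placed at $\ell_j$. Given $\tau_{i-1}$, the open set $O_j\cap[u_i\cup\tau_{i-1}]$ is non-empty by density, so some $\tau_i\supset\tau_{i-1}$ has $[u_i\cup\tau_i]\subset O_j$. Then $t_j=\tau_m$ works for all $u_i$, because $[u_i\cup\tau_m]\subset[u_i\cup\tau_i]$.

**Step 2: blocks that no relevant ultrafilter sees.** It suffices to use $t_j$ for infinitely many $j$, and we want those blocks to be negligible for $\mathcal U_0,\dots,\mathcal U_n$. For $e<n+2$ let $W_e=\bigcup\{[\ell_j,\ell_{j+1}):j\equiv e\bmod(n+2)\}$. These sets partition $[\ell_0,\infty)$. For each $k\le n$ the finite set $N_k\cap\ell_0$ is not in the free ultrafilter $\mathcal U_k$, so there is exactly one $e_k<n+2$ with $W_{e_k}\cap N_k\in\mathcal U_k$. There are only $n+1$ indices $e_0,\dots,e_n$, so we can choose $e<n+2$ different from all of them.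

**Step 3: the point.** Define $g$ by

* $g\restriction\ell_0=s$;
* $g=t_j$ on $[\ell_j,\ell_{j+1})$ for $j\equiv e\bmod(n+2)$;
* at all other $i\ge\ell_0$: $g(i)=0$ if $i\in\bigcup_{k<n}N_k$, and $g(i)=1$ otherwise.

For $j\equiv e$ we have $g\in[(g\restriction\ell_j)\cup t_j]\subset O_j$. This holds for infinitely many $j$, so $g\in O_j$ for all $j$, as the $O_j$ decrease. For $k<n$, $g=0$ on $W_{e_k}\cap N_k\in\mathcal U_k$, since $e_k\ne e$. Also $g=1$ on $W_{e_n}\cap N_n\in\mathcal U_n$, since $N_n$ is disjoint from $\bigcup_{k<n}N_k$. So $g\in E_n\cap[s]\cap\bigcap_jO_j$. $\square$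

*Remark.* Disjoint sets that are nonmeager in every $[s]$ cannot have the Baire property. If $E_0$ had it, then, being nonmeager, $E_0$ would be comeager in some $[s]$, so $E_1\cap[s]\subset[s]\setminus E_0$ would be meager, against Claim 6. So sets $E_n$ with these two properties cannot be Borel, which explains the use of free ultrafilters.

## 7. The trees of stable witnesses

The next step is to make the witness $F_n(g)$ constant on large sets. For finite $F\subset S$ put $E_n^F=\{g\in E_n:F_n(g)=F\}$. There are countably many $F$, so $E_n=\bigcup_FE_n^F$ is a countable union.

**Definition of $T_n$.** Let $T_n$ be the set of all $s\in3^{<\omega}$ for which there is a finite $F\subset\hat s$ such that $E_n^F\cap[s']$ is nonmeager for all $s'\supset s$ in $3^{<\omega}$. For each $s\in T_n$ fix such a set and call it $F_{n,s}$.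

So $s\in T_n$ means that $s$ already contains a witness for $U_n$, and that this witness is valid for a set of points of $E_n$ that is nonmeager in every part of $[s]$.

**Claim 7.** Every $t\in3^{<\omega}$ has an extension $s\supset t$ in $T_n$.

*Proof.* By Claim 6, $E_n\cap[t]=\bigcup_F(E_n^F\cap[t])$ is nonmeager, so there is $F$ with $E_n^F\cap[t]$ nonmeager.

**Step 1: make $E_n^F$ nonmeager everywhere below some $s$.** Suppose every $s\supset t$ had an extension $s'$ with $E_n^F\cap[s']$ meager. Let $G$ be the union of all $[s']$ with $s'\supset t$ and $E_n^F\cap[s']$ meager. It is open and dense in $[t]$. There are countably many such $s'$, so $E_n^F\cap G$ is meager. The set $[t]\setminus G$ is nowhere dense. So $E_n^F\cap[t]$ would be meager, a contradiction. Hence some $s\supset t$ has $E_n^F\cap[s']$ nonmeager for all $s'\supset s$.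

**Step 2: get $F\subset\hat s$.** The property just obtained passes to extensions of $s$, so we may assume that $s$ is long enough for $F\subset|s|\times2$. Pick $g\in E_n^F\cap[s]$, a nonmeager and hence non-empty set. Then $F=F_n(g)\subset g$. As $g$ extends $s$ and $F\subset|s|\times2$, we get $F\subset\hat s$. So $s\in T_n$. $\square$

## 8. A bad choice of $g_0$, and good lists

It is natural to try a recursion: take $s_0\in T_0$ and $g_0\in E_0^{F_{0,s_0}}\cap[s_0]$; then $s_1\supset s_0$ in $T_1$ and $g_1\in E_1^{F_{1,s_1}}\cap[s_1]$; and so on, with $q=\bigcup_n\hat s_n$. The witnesses satisfy $F_n(g_n)=F_{n,s_n}\subset q$ automatically. But (2) also requires $q\subset g_0$, so $s_1$ must satisfy $s_1\le g_0$. Claim 7 says nothing about that, since it extends $s_0$ without regard to $g_0$.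

This obstacle is real. Every $g\in E_1$ has $g(i)=0$ for some $i\in N_0$, and enlarging $F_1(g)$ inside $g$ keeps $[F_1(g),g]\subset U_1$. So it may happen that each $F_1(g)$, $g\in E_1$, contains a pair $(i,0)$ with $i\in N_0$. Let $g_0$ be constantly $1$; then $g_0\in E_0$. No $g_1\in E_1$ and no $q$ satisfy $F_1(g_1)\subset q\subset g_0$, because $F_1(g_1)$ contains some $(i,0)$ while $g_0(i)=1$. With this $g_0$ the recursion stops at its second step.

So $g_0$ must be chosen so that all later trees remain reachable below it. This is the idea of the proof: such reachability holds for comeager many $g_0$, and we choose $g_0$ from a *nonmeager* set, so we can always have it.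

**Definition (good lists).** For a finite, possibly empty list $\vec g=(g_0,\dots,g_{n-1})$ in $3^\omega$ let
$$\mathrm{Tr}(\vec g)=\{s\in3^{<\omega}:s\le g_i\text{ for all }i<n\}.$$
The list $\vec g$ is good if for every $k$, every $t\in\mathrm{Tr}(\vec g)$ has an extension in $T_k\cap\mathrm{Tr}(\vec g)$.

For example, if $g_0$ is constantly $0$ and $g_1$ is constantly $1$, then $\mathrm{Tr}(g_0,g_1)$ consists of the sequences with all values $*$. For the empty list $\mathrm{Tr}$ is all of $3^{<\omega}$, so the empty list is good by Claim 7. In the situation of the bad choice above, $(g_0)$ is not good: if $s\in T_1$, then $F_{1,s}=F_1(g)$ for some $g\in E_1$, so $\hat s\supset F_{1,s}$ contains some $(i,0)$ with $i\in N_0$ and $s\not\le g_0$. Hence $T_1\cap\mathrm{Tr}(g_0)=\emptyset$.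

**Claim 8.** If $\vec g$ is good and $s\in3^{<\omega}$, then $\{g\in[s]:\vec g^{\,\frown}g\text{ is good}\}$ is comeager in $[s]$.

*Proof.* **Step 1: countably many requirements.** For $k\in\omega$ and $t\in3^{<\omega}$ let $O_{k,t}$ be the set of all $g\in[s]$ such that either $t\notin\mathrm{Tr}(\vec g^{\,\frown}g)$, or $t$ has an extension in $T_k\cap\mathrm{Tr}(\vec g^{\,\frown}g)$. The set in the claim is $\bigcap_{k,t}O_{k,t}$, a countable intersection. So it suffices that each $O_{k,t}$ contains a dense open subset of $[s]$. That is, for every $s'\supset s$ we need a basic open subset of $[s']$ contained in $O_{k,t}$. Extending $s'$, we may assume $\ell:=|s'|\ge|t|$.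

**Step 2: the trivial case.** Suppose $t\notin\mathrm{Tr}(\vec g)$ or $t\not\le s'$. Then $t\notin\mathrm{Tr}(\vec g^{\,\frown}g)$ for every $g\in[s']$, so $[s']\subset O_{k,t}$.

**Step 3: the main case.** Suppose $t\in\mathrm{Tr}(\vec g)$ and $t\le s'$. We want to copy an extension of $t$ into $g$ above level $\ell$, and for this we must prevent it from saying anything new below $\ell$. Extend $t$ by values $*$ to a sequence $t^*$ of length $\ell$. Since $*\le a$ for all $a\in3$, we have $t^*\in\mathrm{Tr}(\vec g)$ and $t^*\le s'$. As $\vec g$ is good, there is $t'\supset t^*$ in $T_k\cap\mathrm{Tr}(\vec g)$. Put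
$$s''=s'\cup t'\restriction[\ell,|t'|).$$
Let $g\in[s'']$. Then $t'\le g$: for $i<\ell$, $t'(i)=t^*(i)\le s'(i)=g(i)$, and for $\ell\le i<|t'|$, $t'(i)=g(i)$. Hence $t'\in T_k\cap\mathrm{Tr}(\vec g^{\,\frown}g)$, and $t'$ extends $t$. So $[s'']\subset O_{k,t}$. $\square$

## 9. A point in every $\bigcap_nU_n$

*Proof of Theorem 4.* The sets $D_n$ are those of Section 5, and $U_n\supset D_n$ are arbitrary open sets, with the $F_n(g)$, $T_n$ and $F_{n,s}$ chosen as above.

**Step 1: the recursion.** We construct $s_0\subset s_1\subset\cdots$ in $3^{<\omega}$ and $g_0,g_1,\dots\in3^\omega$ such that for every $n$: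

1. $s_n\in T_n\cap\mathrm{Tr}(g_0,\dots,g_{n-1})$;
2. $g_n\in E_n^{F_{n,s_n}}\cap[s_n]$;
3. $(g_0,\dots,g_n)$ is good.

Suppose the construction is done below $n$. The list $(g_0,\dots,g_{n-1})$ is good, by item 3 for $n-1$. Moreover $s_{n-1}\in\mathrm{Tr}(g_0,\dots,g_{n-1})$: item 1 for $n-1$ gives $s_{n-1}\le g_i$ for $i<n-1$, and item 2 gives $g_{n-1}\in[s_{n-1}]$, hence $s_{n-1}\le g_{n-1}$. (For $n=0$ use the empty list, which is good, and the empty sequence in place of $s_{n-1}$.) So goodness, applied with $k=n$ and $t=s_{n-1}$, gives $s_n\supset s_{n-1}$ in $T_n\cap\mathrm{Tr}(g_0,\dots,g_{n-1})$.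

By the definition of $T_n$, the set $E_n^{F_{n,s_n}}\cap[s_n]$ is nonmeager. By Claim 8, the set of $g\in[s_n]$ for which $(g_0,\dots,g_{n-1},g)$ is good is comeager in the open set $[s_n]$. A nonmeager subset of $[s_n]$ meets a comeager one, so there is $g_n$ satisfying items 2 and 3.

**Step 2: the point $q$.** Put $q=\bigcup_n\hat s_n$. We verify (2). Fix $n$.

* *Lower bound.* By item 2, $F_n(g_n)=F_{n,s_n}$, and $F_{n,s_n}\subset\hat s_n\subset q$. In particular $q\neq\emptyset$, so $q\in2^S$.
* *Upper bound.* For $k\le n$, $\hat s_k\subset\hat s_n\subset g_n$, because $g_n\in[s_n]$. For $k>n$, item 1 for $k$ gives $s_k\le g_n$, that is, $\hat s_k\subset g_n$. So $q\subset g_n$.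

Hence $q\in[F_n(g_n),g_n]\subset U_n$ for every $n$, and $\bigcap_nU_n\neq\emptyset$. By Lemma 3, $2^\omega$ is not countably metacompact. $\square$

*Remark (compare Section 4).* The same $D_n$ cannot even be expanded to $G_\delta$ sets with empty intersection. Let $H_n=\bigcap_jU_{n,j}\supset D_n$ with $U_{n,j}$ open, and put $V_m=\bigcap_{n,j\le m}U_{n,j}$. For $n\le m$ we have $D_m\subset D_n\subset U_{n,j}$, so $V_m$ is an open set containing $D_m$. By what was just proved, $\bigcap_nH_n=\bigcap_mV_m\ne\emptyset$.

## 10. Countable metacompactness of $2^X$ for other $X$

**Theorem 9.** Let $X$ be a regular ($T_1$) space.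

(a) If $2^X$ is countably metacompact, then $X$ is countably compact.

(b) If $X$ is $p$-compact for some free ultrafilter $p$ (e.g. $\omega$-bounded), then $2^X$ is $p$-compact, hence countably compact, hence countably paracompact and countably metacompact.

(c) If $X$ is metacompact (in particular paracompact, Lindelöf or metrizable), then the following are equivalent: $2^X$ is countably metacompact; $2^X$ is countably paracompact; $2^X$ is normal; $X$ is compact.

(d) For an ordinal $\gamma$ with the order topology, $2^\gamma$ is countably metacompact iff $\operatorname{cf}\gamma\neq\omega$.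

*Proof of (a).* If $X$ is not countably compact, Proposition 2(ii) gives a closed copy of $2^\omega$ in $2^X$. If $2^X$ were countably metacompact, so would be $2^\omega$, by Proposition 2(i). This contradicts Theorem 4.

*Proof of (b).* This is Proposition 1, together with the remark before it on $\omega$-bounded spaces.

*Proof of (c).* Recall that $X$ is metacompact if every open cover has a point-finite open refinement.

**Step 1: compactness of $X$ gives everything.** If $X$ is compact, then $2^X$ is compact Hausdorff (Vietoris; Michael, *Trans. AMS* 71 (1951)). Here is a proof. For the Hausdorff property, let $A\ne B$, say $x\in A\setminus B$. By regularity there is an open $V\ni x$ with $\overline V\cap B=\emptyset$; then $V^-$ and $(X\setminus\overline V)^+$ are disjoint neighborhoods of $A$ and $B$. For compactness, by Alexander's subbase lemma it suffices to treat a cover of $2^X$ by sets $U_i^-$ $(i\in I)$ and $V_j^+$ $(j\in J)$. Let $C=X\setminus\bigcup_iU_i$. If $C=\emptyset$, finitely many $U_i$ cover $X$, and the corresponding $U_i^-$ cover $2^X$. If $C\neq\emptyset$, then $C\in2^X$ lies in no $U_i^-$, so $C\subset V_j$ for some $j$. The compact set $X\setminus V_j$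 is covered by finitely many $U_i$. Any $A\in2^X$ is either contained in $V_j$ or meets $X\setminus V_j$ and hence one of these $U_i$. So $V_j^+$ and finitely many $U_i^-$ cover $2^X$.

A compact Hausdorff space is normal and countably paracompact, hence countably metacompact.

**Step 2: each property of $2^X$ gives compactness of $X$.** Countable paracompactness implies countable metacompactness. If $2^X$ is countably metacompact, then $X$ is countably compact by (a), and a countably compact metacompact $T_1$ space is compact (Arens–Dugundji). For completeness, here is a proof of the last fact. Let $\mathcal W$ be a point-finite open refinement of a given open cover. By Zorn's lemma choose a maximal $M\subset X$ such that no member of $\mathcal W$ contains two points of $M$. Every $x\in X$ has a neighborhood $W\in\mathcal W$ with at most one point of $M$; as $X$ is $T_1$, $M$ and all its subsets are closed, and $M$ is discrete. If $M$ were infinite, take distinct $y_0,y_1,\dots\in M$. The sets $X\setminus\{y_m:m\ge n\}$, $n\in\omega$, would form an increasing countable open cover without a finite subcover, contradicting countable compactness. So $M$ is finite, and since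 $\mathcal W$ is point-finite, only finitely many members of $\mathcal W$ meet $M$. They cover $X$: a point $x\in M$ is covered because $\mathcal W$ is a cover, and if $x\notin M$, then by maximality some $W\in\mathcal W$ contains $x$ and a point of $M$. Choosing for each of them a member of the original cover that contains it gives a finite subcover.

Finally, if $2^X$ is normal, then $X$ is compact, by the known fact quoted in Section 4.

*Proof of (d).* If $\operatorname{cf}\gamma=\omega$, take a strictly increasing cofinal sequence $(\beta_n)$ in $\gamma$. The sets $[0,\beta_n]$ are open and form an increasing countable cover of $\gamma$ without a finite subcover, so $\gamma$ is not countably compact, and (a) applies. Now let $\operatorname{cf}\gamma\ne\omega$. If $\gamma$ is $0$ or a successor, then $\gamma$ is compact, hence $\omega$-bounded. If $\operatorname{cf}\gamma>\omega$, every countable subset of $\gamma$ lies in $[0,\beta]$ for some $\beta<\gamma$. The set $[0,\beta]$ is compact, so it is closed, and the closure of the countable set is compact. So $\gamma$ is $\omega$-bounded, and (b) applies. $\square$
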